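\title{The Cartesian square of the Chacon transformation is not standard}

\begin{abstract}
The Chacon transformation $T$ is standard, that is, Kakutani equivalent to an irrational rotation of the circle. We prove that $T\times T$ is not. A name of a pair $(x,y)$ records the lag between the positions of $x$ and $y$ in a tower, and this lag is governed by ternary digit counts. Followed from coarse to fine scales, the difference of the lags of two pairs is a random walk that a time change of small distortion can bias only slightly, and we show that it spreads too much for the two names to be matched. We also treat extensions and powers of $T\times T$ and ergodic self-joinings of $T$.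
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

The Chacon transformation $T$ of $[0,1)$, with Lebesgue measure $\mu$, is built by cutting and stacking. A \emph{tower} of height $h$ is an ordered list of $h$ disjoint intervals of equal length, its \emph{levels}, numbered $0,\dots,h-1$, with $T$ mapping each level except the last to the next one by a translation. The tower $\tau_0$ is the single interval $[0,2/3)$. Given $\tau_n$, of height $h_n$, cut it into three columns of equal width, place one new interval of the same width (a \emph{spacer}) on top of the middle column, stack the middle column with its spacer on the left column, and stack the right column on top of that. The result is $\tau_{n+1}$, of height $h_{n+1}=3h_n+1$. The levels of $\tau_n$ have length $2\cdot3^{-n-1}$, the spacers have total length $\sum_{n\ge0}2\cdot 3^{-n-2}=1/3$, and in the limit $T$ is an invertible measure-preserving transformation of $[0,1)$.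

For an ergodic measure-preserving transformation $S$ and a set $A$ of positive measure, the induced map $S_A$ sends a point of $A$ to its first return to $A$; it preserves the normalized restricted measure. Ergodic transformations $S$ and $R$ are \emph{Kakutani equivalent} if $S_A$ and $R_B$ are isomorphic for some sets $A,B$ of positive measure. An ergodic transformation of zero entropy is \emph{standard} (zero-entropy loosely Bernoulli) if it is Kakutani equivalent to an irrational rotation of the circle.

It is known that $T$ is standard. It is also weakly mixing \cite{Chacon} and, having rank one, of zero entropy, so $T\times T$ on $([0,1)^2,\mu\times\mu)$ is ergodic with zero entropy. The question, taken from \cite{Handbook}, is whether $T\times T$ is standard. We show that it is not.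

\subsection{The $\bar f$-distance}

Inducing deletes from an orbit the visits outside a set, so Kakutani equivalence compares orbits up to deletions. The corresponding distance on words is the following. A \emph{matching} between words $a=a_0\dots a_{N-1}$ and $b=b_0\dots b_{N-1}$ is a set of pairs $(t_1,t_1'),\dots,(t_m,t_m')$ with $t_1<\dots<t_m$, $t_1'<\dots<t_m'$ and $a_{t_k}=b_{t'_k}$ for all $k$. Put $\bar f_N(a,b)=1-\max m/N$, the proportion of letters that must be deleted from each word to make the two equal. Given a transformation $S$ preserving a probability measure and a finite partition $\mathcal P$, the \emph{$\mathcal P$-$N$-name} of a point $z$ is the word whose letter number $t$ is the atom of $\mathcal P$ containing $S^tz$, $0\le t<N$. We write $\bar f_N(z,z')$ for the distance of the names of $z$ and $z'$, and $\mathbb E\bar f_N$ for its expectation when $z,z'$ are independent and distributed according to the invariant measure. We use one property of standard transformations.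

\begin{theorem}[\cite{Feldman,Katok,ORW}]\label{thm:crit}
If $S$ is standard, then for each finite partition $\mathcal P$ and each $\varepsilon>0$ there are $N$ and a set of $\mathcal P$-$N$-names of total measure greater than $1-\varepsilon$, any two of which are within $\bar f$-distance $\varepsilon$.
\end{theorem}

For this $N$, both $z$ and $z'$ have names in the set with probability at least $1-2\varepsilon$, so $\mathbb E\bar f_N\le3\varepsilon$. Hence $\inf_N\mathbb E\bar f_N=0$ for every finite partition of a standard transformation. For any $S$ and any $N,N'$,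
\begin{equation}\label{eq:sub}
\mathbb E\bar f_{N'}\le\mathbb E\bar f_N+N/N'.
\end{equation}
Indeed, write $N'=kN+r$ with $0\le r<N$ and match the names block by block, discarding the last $r$ letters. This gives $N'\bar f_{N'}(z,z')\le r+N\sum_{i<k}\bar f_N(S^{iN}z,S^{iN}z')$, and each term has expectation $\mathbb E\bar f_N$ by invariance.

This shows why products are the first test for standardness. If only the pairs $t=t'$ were allowed, as in the Hamming distance, the distance between the names of $(x,y)$ and $(x',y')$ would be at most the sum of the distances in the two coordinates. For $\bar f$ no such inequality holds, because one set of deletions has to serve both coordinates; see Example~\ref{ex:lag}.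

\subsection{Results}

\begin{theorem}\label{thm:main}
There are a finite partition $\mathcal Q$ of $[0,1)^2$ and $\delta>0$ such that, for $T\times T$ and $z,z'$ independent with law $\mu\times\mu$, $\mathbb E\bar f_N(z,z')\ge\delta$ for all $N\ge1$. Hence $T\times T$ is not standard.
\end{theorem}

A system $S$ is a \emph{factor} of $R$ if there is a measure-preserving map $\phi$ with $\phi\circ R=S\circ\phi$ almost everywhere. A \emph{$d$-fold self-joining} of $T$ is a probability measure on $[0,1)^d$, invariant under $T^{\times d}=T\times\dots\times T$, all of whose coordinate marginals are $\mu$. It is \emph{off-diagonal} if it is the image of $\mu$ under $x\mapsto(T^{k_1}x,\dots,T^{k_d}x)$ for some integers $k_1,\dots,k_d$.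

\begin{theorem}\label{thm:cons}
\begin{enumerate}
\item[(i)] An ergodic zero-entropy system having $T\times T$ as a factor is not standard; in particular $T^{\times d}$ is not standard for $d\ge2$.
\item[(ii)] $(T\times T)^a$ is not standard for any integer $a\ne0$.
\item[(iii)] An ergodic $d$-fold self-joining of $T$ is standard if and only if it is off-diagonal.
\end{enumerate}
\end{theorem}

Part (iii) uses the theorem of del Junco, Rahe and Swanson \cite{JRS} quoted in Section~\ref{sec:cons}. Section~\ref{sec:lag} isolates the invariant behind Theorem~\ref{thm:main} and ends with the plan of the proof.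

\section{Tower arithmetic and the lag}\label{sec:lag}

\subsection{Cells and offsets}

By induction $h_n=\frac12(3^{n+1}-1)\ge3^n$, so $\mu(\tau_n)=1-3^{-n-1}$. The recursion $h_{n+1}=3h_n+1$ becomes exact tripling after a shift:
\[
H_n:=h_n+\tfrac12=\tfrac32\,3^n,\qquad H_{n+1}=3H_n .
\]
In particular $H_m$ is an integer multiple of $H_n$ for $m\ge n$, so a congruence modulo $H_m$ implies the same congruence modulo $H_n$; we use this constantly. Let $u(i)$ be the number of ternary digits of $i\ge0$ equal to $1$.

\begin{lemma}\label{lem:starts}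
For $n\le m$ the $3^{m-n}$ copies of $\tau_n$ in $\tau_m$ start at the heights $s_i=iH_n-u(i)/2$, $0\le i<3^{m-n}$. Moreover $u(i+1)-u(i)=\pm1$, so consecutive starts differ by $h_n$ or $h_n+1$, and the last copy ends at height $h_m$.
\end{lemma}

\begin{proof}
Induction on $m-n$. Inside $\tau_{n+1}$ the copies start at $0$, $h_n$, $2h_n+1$, that is, at $rH_n-u(r)/2$ for $r=0,1,2$. If copy number $i'$ of $\tau_{n+1}$ starts at $i'H_{n+1}-u(i')/2$, its subcopy number $r$ starts at $(3i'+r)H_n-(u(i')+u(r))/2$, and $u(i')+u(r)=u(3i'+r)$. Passing from $i$ to $i+1$ turns the trailing digits $2$ into $0$ and changes the next digit from $0$ to $1$ or from $1$ to $2$, so $u$ changes by $\pm1$ and $s_{i+1}-s_i=H_n\mp\frac12$. The last index has all digits $2$, and $(3^{m-n}-1)H_n+h_n=H_m-\frac12=h_m$.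
\end{proof}

For $n=1$, $m=3$ we have $H_1=9/2$, the values $u(0),\dots,u(8)$ are $0,1,0,1,2,1,0,1,0$, and the starts are $0,4,9,13,17,22,27,31,36$.

All orbit segments below run inside one very high tower $\tau_{M^*}$, and we work on the interval of heights $[0,h_{M^*})$. No constant will depend on $M^*$. For $j\le M^*$ the \emph{$j$-cells} are the intervals $[s_i,s_{i+1})$ given by Lemma~\ref{lem:starts} with $n=j$, $m=M^*$, the last one ending at $h_{M^*}$: a copy of $\tau_j$ together with the spacer above it, if there is one. They have integer endpoints and length $h_j$ or $h_j+1$. A $(j+1)$-cell is the union of three $j$-cells, its \emph{children}, of lengths $h_j$, $h_j+1$, and $h_j$ or $h_j+1$. For a real $P$ in the $j$-cell number $i$ put $u_j(P)=u(i)$ and $\operatorname{off}_j(P)=P-s_i\in[0,h_j+1)$. Then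
\begin{equation}\label{eq:off}
\operatorname{off}_j(P)=P+\tfrac12u_j(P)-iH_j .
\end{equation}
A point at integer height $P$ of $\tau_{M^*}$ lies in $\tau_j$ exactly when $\operatorname{off}_j(P)<h_j$, and then it lies in level number $\operatorname{off}_j(P)$. Let $\chi_m(P)=1$ if the $m$-cell of $P$ is the middle child of its $(m+1)$-cell and $\chi_m(P)=0$ otherwise. The ternary digits of the index of a cell record its position in its parent, grandparent, and so on, hence
\begin{equation}\label{eq:digits}
u_n=u_j+\sum_{m=n}^{j-1}\chi_m\qquad(n\le j).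
\end{equation}

\subsection{The lag}

Let $\mathcal P_n$ be the partition of $[0,1)$ into the levels of $\tau_n$, written $0,\dots,h_n-1$, and the complement of $\tau_n$, written $*$. One passage through $\tau_n$ reads the word $B=0\,1\cdots(h_n-1)$. Inside $\tau_{M^*}$ a $\mathcal P_n$-name of length $N$ consists of blocks $B$ separated by at most one $*$, so it contains at least $N/(h_n+1)-2$ full blocks. Matching blocks to blocks, any two such names are within $\bar f$-distance $1/(h_n+1)+2h_n/N$. For $T$ alone these partitions present no obstruction. For pairs they do.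

\begin{example}\label{ex:lag}
Let $h=h_n$ and $N=3h+1$. Let $x$ be at the start of an $(n+1)$-cell and $y$ at the start of the middle child of an $(n+1)$-cell other than the last. The $\mathcal P_n$-$N$-name of $x$ is $BB{*}B$. That of $y$ is $B{*}BB$ or $B{*}B{*}B^-$, where $B^-$ is $B$ without its last letter. In both cases $3h$ letters can be matched with the name of $x$ (the three blocks, or everything but the first $*$), so $\bar f_N(y,x)\le1/N$. Now compare the $\mathcal P_n\times\mathcal P_n$-names of $(x,y)$ and $(x,x)$. The second consists of diagonal letters $(a,a)$. The first has $(0,*)$ at time $h$, $(t-h,t-h-1)$ at times $h<t<2h$, and $(*,h-1)$ at time $2h$. None of these $h+1$ letters can be matched, whatever the deletions, so $\bar f_N\bigl((x,y),(x,x)\bigr)>\frac13$.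
\end{example}

What obstructs the matching is the \emph{lag} $\operatorname{off}_n(P_x+t)-\operatorname{off}_n(P_y+t)$ between the two coordinates. It is visible in the letter at time $t$, and by \eqref{eq:off} it is congruent to $P_x-P_y+\frac12(u_n(P_x+t)-u_n(P_y+t))$ modulo $H_n$: the linear term $t$ has cancelled. To compare two pairs, let $w$ range over the four symbols $x,y,x',y'$, put $(-1)^w=+1$ for $w\in\{x,y'\}$ and $(-1)^w=-1$ for $w\in\{y,x'\}$, and fix heights $P_w$. For times $s$ (of the first pair) and $s'$ (of the second), let $s_w=s$ for $w\in\{x,y\}$ and $s_w=s'$ for $w\in\{x',y'\}$, and define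
\[
U_j(s,s')=\sum_w(-1)^wu_j(P_w+s_w),\qquad D_j(s,s')=\sum_w(-1)^w\operatorname{off}_j(P_w+s_w),
\]
and $\Delta=\sum_w(-1)^wP_w$. Thus $D_j$ is the difference of the two lags at level $j$. Since $s-s-s'+s'=0$, \eqref{eq:off} gives the identity on which the whole proof rests:
\begin{equation}\label{eq:key}
D_j(s,s')\equiv\Delta+\tfrac12U_j(s,s')\pmod{H_j}.
\end{equation}
If time $t$ is matched with time $t'$ in the $\mathcal P_n\times\mathcal P_n$-names and neither letter contains $*$, then $D_n(t,t')=0$, so $U_n(t,t')$ lies in the single class $-2\Delta+2H_n\mathbb Z$. (Without spacers, that is, with $h_{n+1}=3h_n$, the lag modulo $h_n$ would be an invariant function and the square would not be ergodic.)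

\subsection{Plan of the proof}\label{sec:plan}

By \eqref{eq:digits}, $u_n$ is a sum of digit indicators, one for each level. For a uniformly random index of $k$ digits they are independent with variance $\frac29$, so $u_n$ fluctuates like $\sqrt k$ over a time window that spans $k$ levels. The lag therefore explores its range $H_n$ only over about $H_n^2$ levels. One may well guess that on such windows matching is possible: at level $j$, a time change with relative distortion $\eta$ moves a point by $\eta h_j$, an enormous number of $n$-cells, and this freedom is available at every level. The proof shows that it is not enough.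

Fix the time change defined by a matching, choose a random time $t$, and reveal the cells of $P_x+t$ from a top level $M$ down to $n=n_0$. The average $X_j$ of $U_{n_0}$ over the level-$j$ windows is a walk indexed by the decreasing level $j$, and a match at $t$ requires $X_{n_0}$ to be near $-2\Delta+2H_{n_0}\mathbb Z$. We show that this has small probability. Three difficulties arise.

\emph{Drift.} The time change biases the walk. But the local distortion is a bounded martingale, whose total quadratic variation is at most $4\eta^2$ however many levels there are, so the bias over $k$ levels is $O(\eta\sqrt k)$ (Section~\ref{sec:walk}). This is a small multiple of the fluctuation, not of smaller order, so we work with a potential function instead of a limit theorem (Section~\ref{sec:window}).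

\emph{Degeneracy.} If $x$ is aligned with $x'$ and $y$ with $y'$ at level $j$, the walk does not move below level $j$. We show that it must move when $D_j$ is far from $H_{j-2}\mathbb Z$ (Section~\ref{sec:forced}).

\emph{Steering.} The time change may try to reach a degenerate position at an intermediate level. By \eqref{eq:key} this is again a congruence condition on the walk, to be excluded by the spreading of the walk over still higher levels. This leads to a chain of scales (Section~\ref{sec:scales}) that ends at the top level, where $D_M$ is random and out of reach of the matching (Section~\ref{sec:proof}).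

The constants are chosen in this order: absolute constants; a small density $f$; then $\eta$; then $n_0$ and $\varepsilon$; then the number $K$ of scales, which fixes $M$ and $N$; finally $M^*$.

\section{Time changes and the walk along the levels}\label{sec:walk}

\subsection{Averages of digit counts}

On a window of about the size of a $j$-cell, the digits below level $j$ equal $1$ about one third of the time, and the errors are summable. We write $\operatorname{Avg}_W$ for the average over an interval $W$ with respect to length.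

\begin{lemma}\label{lem:chi}
For an interval $W\subset[0,h_{M^*})$ and $m<M^*$, $\ \bigl|\int_W(\chi_m-\frac13)\bigr|\le3^{-m-1}|W|+4\cdot3^{m+1}$.
\end{lemma}

\begin{proof}
On a full $(m+1)$-cell, of length $L\in\{3h_m+1,3h_m+2\}$, the integral is $h_m+1-L/3\in\{\frac23,\frac13\}$, which is at most $1\le3^{-m-1}L$. At most two $(m+1)$-cells meet $W$ without being contained in it, and each contributes at most $h_{m+1}+1\le2\cdot3^{m+1}$.
\end{proof}

\begin{lemma}\label{lem:avg}
Let $1\le n_0\le j<M^*$, let $W\subset[0,h_{M^*})$ be an interval with $\frac12h_j\le|W|\le2h_j$, and let $P_0\in W$. Then $\bigl|\operatorname{Avg}_Wu_{n_0}-u_j(P_0)-\frac13(j-n_0)\bigr|\le16$.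
\end{lemma}

\begin{proof}
An interval meeting four $j$-cells is longer than $2h_j$, so $W$ meets at most three and $|u_j-u_j(P_0)|\le2$ on $W$. By \eqref{eq:digits} and Lemma~\ref{lem:chi} the remaining error is at most
\[
\sum_{m=n_0}^{j-1}\Bigl(3^{-m-1}+\frac{4\cdot3^{m+1}}{|W|}\Bigr)\le\frac12+\frac{2\cdot3^{j+1}}{h_j/2}\le\frac12+12.\qedhere
\]
\end{proof}

\subsection{Configurations}

A matching that deletes few letters distorts time little on most cells, though not on all. In Section~\ref{sec:proof} we repair it on a small set so that the distortion is small on every cell. The repaired object is the following.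

\begin{definition}\label{def:config}
Let $1\le n_0\le M<M^*$ and $0<\eta\le\frac14$. A \emph{configuration} with parameters $(n_0,M,\eta)$ consists of numbers $P_x,P_y,P_{x'},P_{y'}\ge0$ and $N$ with $P_w+N<h_{M^*}$, an interval $I^{\mathrm{top}}\subset[0,N]$ such that $P_x+I^{\mathrm{top}}$ is an $M$-cell, and an increasing homeomorphism $\theta$ of $I^{\mathrm{top}}$ onto a subinterval of $[0,N]$, subject to \eqref{eq:ratio}. A \emph{node} of level $j$, $n_0\le j\le M$, is an interval $I\subset I^{\mathrm{top}}$ such that $P_x+I$ is a $j$-cell, and we require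
\begin{equation}\label{eq:ratio}
\rho(I):=|\theta(I)|/|I|\in[1-\eta,1+\eta]\qquad\text{for every node }I.
\end{equation}
\end{definition}

The nodes form a ternary tree. The \emph{windows} of a node $I$ are $W_w(I)=P_w+I$ for $w\in\{x,y\}$ and $W_w(I)=P_w+\theta(I)$ for $w\in\{x',y'\}$. For $I$ of level $j$, with left endpoint $s_I$, put
\[
X(I)=\sum_w(-1)^w\operatorname{Avg}_{W_w(I)}u_{n_0},\qquad U(I)=U_j(s_I,\theta(s_I)),\qquad D(I)=D_j(s_I,\theta(s_I)).
\]
The configuration is fixed; $\mathbb P$ and $\mathbb E$ refer to a time $t$ uniform on $I^{\mathrm{top}}$. Let $I_j$ be the node of level $j$ containing $t$, $X_j=X(I_j)$ and $\rho_j=\rho(I_j)$. Information increases as $j$ decreases. Given $I_j=I$, a child $I'$ is chosen with probability $|I'|/|I|\ge h_{j-1}/(3h_{j-1}+2)\ge\frac15$. We use $X$ rather than $U$ because averages have a martingale structure; the two differ by a bounded amount.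

\begin{lemma}\label{lem:incr}
For a node $I$ of level $j$ and $s\in I$, $|X(I)-U_j(s,\theta(s))|\le64$; in particular $|X(I)-U(I)|\le64$. For a child $I'$ of $I$, each of the four averages in $X(I')$ differs from the corresponding average in $X(I)$ by at most $33$, so $|X(I')-X(I)|\le C_1:=132$.
\end{lemma}

\begin{proof}
The windows of $I$ have lengths between $\frac34h_j$ and $\frac54(h_j+1)\le2h_j$ (as $h_j\ge4$), so Lemma~\ref{lem:avg} applies to each, and the four terms $\frac13(j-n_0)$ cancel in the signed sum. For the second claim apply Lemma~\ref{lem:avg} to $W_w(I')$ at level $j-1$ and to $W_w(I)$ at level $j$, with the same point $P_0\in W_w(I')$. The averages differ by at most $16+16+|\chi_{j-1}(P_0)-\frac13|\le33$.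
\end{proof}

\subsection{Drift and moments}

Let $b_j=\mathbb E[X_{j-1}-X_j\mid I_j]$ be the drift and $v_j=\mathbb E[(\rho_{j-1}-\rho_j)^2\mid I_j]$. Fix $I_j=I$ and let $p_{I'}=|I'|/|I|$ for the children $I'$. First, $\sum p_{I'}\rho(I')=\sum|\theta(I')|/|I|=\rho(I)$, so $\rho_j$ is a martingale. For $w\in\{x,y\}$ the average over $W_w(I)$ is the $p$-weighted mean of the averages over the $W_w(I')$, so these two parts of $X_j$ have no drift. For $w\in\{x',y'\}$ the correct weights are $|\theta(I')|/|\theta(I)|=p_{I'}\rho(I')/\rho(I)$. Writing $a(\cdot)$ for the average of $u_{n_0}$ over $W_w(\cdot)$, and using $\sum p_{I'}(1-\rho(I')/\rho(I))=0$,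
\[
\sum_{I'}p_{I'}a(I')-a(I)=\sum_{I'}p_{I'}\Bigl(1-\frac{\rho(I')}{\rho(I)}\Bigr)\bigl(a(I')-a(I)\bigr).
\]
With Lemma~\ref{lem:incr}, $\rho(I)\ge\frac34$ and $2\cdot33\cdot\frac43\le100$, this gives $|b_j|\le100\,\mathbb E[|\rho_{j-1}-\rho_j|\mid I_j]$, hence
\begin{equation}\label{eq:drift}
b_j^2\le10^4v_j .
\end{equation}
So the time change biases the walk only by \emph{changing} its distortion from a node to its children, and \eqref{eq:ratio} limits the total change.

\begin{lemma}\label{lem:mom}
There is an absolute constant $C_2\ge10^4$ such that for $n_0\le p<m\le M$, conditionally on any value of $I_m$,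
\[
\bigl|\mathbb E[X_p-X_m\mid I_m]\bigr|\le\mathbb E\Bigl[\sum_{j=p+1}^m|b_j|\,\Big|\,I_m\Bigr]\le200\eta\sqrt{m-p},\qquad\mathbb E[(X_p-X_m)^4\mid I_m]\le C_2(m-p)^2 .
\]
\end{lemma}

\begin{proof}
Let $k=m-p$; expectations are conditional on $I_m$ and sums run over $p<j\le m$. Martingale increments are orthogonal, so for $p<j\le m$
\[
\mathbb E\Bigl[\sum_{p<j'\le j}v_{j'}\,\Big|\,I_j\Bigr]=\mathbb E[(\rho_p-\rho_j)^2\mid I_j]\le4\eta^2 .
\]
By Cauchy--Schwarz and \eqref{eq:drift}, $\mathbb E\sum|b_j|\le\sqrt k\,(10^4\,\mathbb E\sum v_j)^{1/2}\le200\eta\sqrt k$. Since $v_j$ is a function of $I_j$,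
\[
\mathbb E\Bigl(\sum v_j\Bigr)^2\le2\,\mathbb E\sum_jv_j\,\mathbb E\Bigl[\sum_{p<j'\le j}v_{j'}\,\Big|\,I_j\Bigr]\le2\cdot4\eta^2\cdot4\eta^2=32\eta^4,
\]
so $\mathbb E(\sum|b_j|)^4\le k^2\,\mathbb E(\sum b_j^2)^2\le32\cdot10^8k^2$. The remainder $S=\sum(X_{j-1}-X_j-b_j)$ is a sum of $k$ martingale differences bounded by $c=2C_1$. The Azuma--Hoeffding inequality states that for such a sum $\mathbb P(|S|>s)\le2e^{-s^2/(2kc^2)}$. Therefore $\mathbb ES^4=\int_0^\infty4s^3\,\mathbb P(|S|>s)\,ds\le4(2kc^2)^2=16c^4k^2$. By $(a+b)^4\le8(a^4+b^4)$ we may take $C_2=8(16(2C_1)^4+32\cdot10^8)$.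
\end{proof}

\section{When the walk is forced to move}\label{sec:forced}

The walk can be constant. If $P_{x'}+\theta(s)=P_x+s$ and $P_{y'}+\theta(s)=P_y+s$ for all $s$, then $X\equiv0$ and $D\equiv0$. There are less obvious cases.

\begin{example}\label{ex:degen}
Let $I$ be a node of level $j>n_0$ and length $h_j$, let $\theta$ be a translation on $I$, and let $W_{x'}(I)$ be a $j$-cell of length $h_j$. Let $W_y(I)$ start at the third child of a $j$-cell that ends with a spacer, and $W_{y'}(I)$ at the middle child of a $j$-cell that does not and is not the last. Both $y$ and $y'$ read $B{*}BB$, where $B$ is the block of level $j-1$, and along their three $(j-1)$-cells $u_{j-1}$ changes by $-1$, then $+1$. The lower digits depend only on the offset in the $(j-1)$-cell, so the signed sum of the four functions $u_{n_0}$ is constant on $I$, and $X$ is constant on the descendants of $I$. Here $D(I)=h_{j-1}-(2h_{j-1}+1)=-H_{j-1}-\frac12$.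
\end{example}

So it is not enough that $D(I)$ be far from $H_j\mathbb Z$. A finer modulus suffices.

\begin{definition}
A node $I$ of level $j\ge2$ is \emph{forced} if $\operatorname{dist}(D(I)/H_{j-2},\mathbb Z)\ge\frac1{18}$.
\end{definition}

\begin{lemma}\label{lem:forced}
There are absolute constants $r\ge1$, $\sigma>0$, $\eta_*\in(0,\frac14]$, $m_*\ge r$ such that in every configuration with $n_0\ge m_*$ and $\eta\le\eta_*$, every forced node $I$ of level $j\ge n_0+m_*$ satisfies $\mathbb E[(X_{j-r}-X_j)^2\mid I_j=I]\ge\sigma^2$.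
\end{lemma}

The proof is by compactness. A sequence of counterexamples, rescaled, gives an exact identity between four translates of one self-similar function; Fourier coefficients then show that the translates cancel in pairs after multiplication by $9$.

\begin{proof}
Suppose the lemma fails. Taking $r=m_*=q$ and $\sigma=\eta_*=1/q$, for each integer $q\ge4$ there are a configuration with $n_0\ge q$, $\eta\le1/q$ and a forced node $I$ of level $j\ge n_0+q$ with $\mathbb E[(X_{j-q}-X_j)^2\mid I]<q^{-2}$. All these objects depend on $q$, and limits are taken as $q\to\infty$.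

\emph{Step 1: the walk is flat at every fixed depth.} Fix $d\ge0$ and let $q>d$. By Jensen's inequality $\mathbb E[(\mathbb E[X_{j-q}\mid I_{j-d}]-X_j)^2\mid I]\le q^{-2}$, and by Lemma~\ref{lem:mom} $|X_{j-d}-\mathbb E[X_{j-q}\mid I_{j-d}]|\le200\eta\sqrt q\le200q^{-1/2}$. So $\mathbb E[(X_{j-d}-X_j)^2\mid I]\to0$. Each descendant at depth $d$ has conditional probability at least $5^{-d}$, hence
\begin{equation}\label{eq:flat}
\max\{|X(I')-X(I)|:\ I'\subset I\text{ of level }j-d\}\to0 .
\end{equation}

\emph{Step 2: the scaling limit.} Let $R_w$ be the left endpoint of $W_w(I)$. Let $\varsigma_w=\pm1$ be the change of $u_j$ from the $j$-cell of $R_w$ to the next $j$-cell, and $\varsigma_w=1$ if there is no next cell. Pass to a subsequence along which each $\varsigma_w$ is constant and $\operatorname{off}_j(R_w)/H_j\to a_w\in[0,1]$; here $a_x=0$. Let $\gamma$ be the $1$-periodic function equal to $\mathbf 1_{[1/3,2/3)}-\frac13$ on $[0,1)$, and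
\[
\Phi(\xi)=\sum_{m\ge1}\int_0^\xi\gamma(3^{m-1}s)\,ds .
\]
Since $\gamma$ has mean zero and $|\gamma|\le1$, the $m$-th term has period $3^{1-m}$ and is bounded by $3^{1-m}$; so $\Phi$ is continuous and $1$-periodic.

Fix $w$ and measure heights from the start of the $j$-cell of $R_w$, in units of $H_j$. Let $W\subset[0,h_{M^*})$ be intervals to the right of $R_w$ whose endpoints, so measured, converge to $\xi_1<\xi_2$ in $[0,2]$. We claim that
\begin{equation}\label{eq:limit}
\frac1{H_j}\int_W\Bigl(u_{n_0}-u_j(R_w)-\frac{j-n_0}3\Bigr)\to\Phi(\xi_2)-\Phi(\xi_1)+\varsigma_w\,\bigl|[\xi_1,\xi_2]\cap[1,2]\bigr| .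
\end{equation}
By \eqref{eq:digits} the integrand is $u_j-u_j(R_w)+\sum_{m=1}^{j-n_0}(\chi_{j-m}-\frac13)$. First, $u_j-u_j(R_w)$ is $0$ on the first $j$-cell, $\varsigma_w$ on the second and at most $2$ in absolute value on the third; these cells have rescaled length $1+o(1)$, and $W$ meets the third in length $o(H_j)$. This gives the last term of \eqref{eq:limit}; if there is no second cell for infinitely many $q$, then $\xi_2\le1$ and the term vanishes. Second, fix $m\ge1$ and number the $(j-m)$-cells $k=0,1,\dots$ from the origin. By Lemma~\ref{lem:starts}, for $k<3^{m+1}$ cell $k$ starts within $\frac12(m+2)$ of $kH_{j-m}$, that is, at rescaled position $k3^{-m}+o(1)$, and it is a middle child exactly when $k\equiv1\pmod3$. Since $s\in[k3^{-m},(k+1)3^{-m})$ with $k\equiv1\pmod 3$ means $3^{m-1}s\in[\frac13,\frac23)$ modulo $1$, we get $H_j^{-1}\int_W(\chi_{j-m}-\frac13)\to\int_{\xi_1}^{\xi_2}\gamma(3^{m-1}s)\,ds$. Third, by Lemma~\ref{lem:chi} and $|W|\le3H_j$, the terms with $m>d'$ contribute at most $2\cdot3^{-n_0}+4\cdot3^{-d'}$ to the left side of \eqref{eq:limit},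 and they contribute at most $3\cdot3^{-d'}$ to $\Phi(\xi_2)-\Phi(\xi_1)$. Letting $q\to\infty$ (so $n_0\to\infty$) and then $d'\to\infty$ proves \eqref{eq:limit}.

Let $I'$ be the descendant number $k$ of $I$ at depth $d$, $0\le k<3^d$. The descendants have lengths $(3^{-d}+o(1))H_j$, and so do their images under $\theta$, because $\eta\to0$. Hence the rescaled endpoints of $W_w(I')$ converge to $a_w+k3^{-d}$ and $a_w+(k+1)3^{-d}$. Dividing \eqref{eq:limit} by the rescaled length and taking the signed sum,
\[
X(I')-U(I)\to3^d\bigl(\Psi((k+1)3^{-d})-\Psi(k3^{-d})\bigr),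
\]
where for $\xi\in[0,1]$
\[
\Psi(\xi)=\Xi(\xi)-\Xi(0)+\int_0^\xi\Upsilon,\qquad\Xi(\xi)=\sum_w(-1)^w\Phi(\xi+a_w),\qquad\Upsilon(\xi)=\sum_{w\ne x}(-1)^w\varsigma_w\mathbf 1_{a_w+\xi>1}.
\]
For $d=0$ the limit is $\Psi(1)$. By \eqref{eq:flat} all these limits are equal, so $\Psi(\xi)=\xi\Psi(1)$ at triadic rationals and, by continuity, on $[0,1]$. Thus $\Xi$ is absolutely continuous on $[0,1]$ with $\Xi'=\Psi(1)-\Upsilon$, and $\Xi(0)=\Xi(1)$ by periodicity.

\emph{Step 3: Fourier coefficients.} Let $\mathbf e(s)=e^{2\pi is}$ and $\hat F(n)=\int_0^1F(s)\mathbf e(-ns)\,ds$. For $k\ne0$,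
\[
\hat\gamma(k)=\int_{1/3}^{2/3}\mathbf e(-ks)\,ds=\frac{(-1)^k\sin(\pi k/3)}{\pi k},
\]
which vanishes if $3\mid k$ and has modulus $\sqrt3/(2\pi|k|)$ otherwise. Let $n=3^\ell n'$ with $3\nmid n'$. The function $\gamma(3^{m-1}s)$ has $n$-th coefficient $\hat\gamma(n/3^{m-1})$ if $3^{m-1}\mid n$ and $0$ otherwise, so only $m=\ell+1$ contributes and, integrating by parts in each term, $2\pi in\,\hat\Phi(n)=\hat\gamma(n')$. Let $\omega=\sum_w(-1)^w\delta_{a_w}$ on $\mathbb R/\mathbb Z$ and $\tilde\omega(n)=\int\mathbf e(ns)\,d\omega(s)$. Then $\hat\Xi(n)=\hat\Phi(n)\tilde\omega(n)$. On the other hand $2\pi in\,\hat\Xi(n)=\widehat{\Xi'}(n)=-\hat\Upsilon(n)$, and $|\hat\Upsilon(n)|\le3/(\pi|n|)$ because $\Upsilon$ is a signed sum of three indicators of intervals. Therefore $|\tilde\omega(n)|\le\frac3{\pi|n|}\cdot\frac{2\pi|n'|}{\sqrt3}$, that is,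
\begin{equation}\label{eq:fourier}
|\tilde\omega(3^\ell n')|^2\le12\cdot9^{-\ell}\qquad(3\nmid n').
\end{equation}

\emph{Step 4: counting atoms.} Let $\omega_\ell$ be the image of $\omega$ under multiplication by $3^\ell$, so $\tilde\omega_\ell(n)=\tilde\omega(3^\ell n)$, and let $\mathcal A_\ell=\sum_p\omega_\ell(\{p\})^2$, an integer in $[0,16]$. By Wiener's lemma the mean of $|\tilde\omega_\ell(n)|^2$ over $n\in\mathbb Z$ (the limit of the averages over $|n|\le L$) is $\mathcal A_\ell$; for a finite sum of atoms this follows by expanding the square, since the mean of $\mathbf e(n(p-p'))$ is $1$ for $p=p'$ and $0$ otherwise. The mean over $n\in3\mathbb Z$ is $\mathcal A_{\ell+1}$. These $n$ have density $\frac13$, so the mean over $n\notin3\mathbb Z$ is $\frac12(3\mathcal A_\ell-\mathcal A_{\ell+1})$. For $\ell\ge2$ this multiple of $\frac12$ lies in $[0,\frac{12}{81}]$ by \eqref{eq:fourier}, so it is $0$ and $\mathcal A_{\ell+1}=3\mathcal A_\ell$. Since $\mathcal A_\ell\le16$ for all $\ell$, we get $\mathcal A_2=0$. Thus $\{0,9a_{y'}\}=\{9a_y,9a_{x'}\}$ as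 multisets modulo $1$, and $9(a_{y'}-a_y-a_{x'})\in\mathbb Z$. But $D(I)/H_{j-2}=9D(I)/H_j\to9(a_{y'}-a_y-a_{x'})$, which contradicts $\operatorname{dist}(D(I)/H_{j-2},\mathbb Z)\ge\frac1{18}$.
\end{proof}

The modulus $H_{j-2}$ comes from Step 4: $\ell=2$ is the first value with $12\cdot9^{-\ell}<\frac12$.

\section{Spreading over one window of levels}\label{sec:window}

Fix a target level $p_0$. From level $p_0+64^i$ the walk has $64^i$ steps left, so its natural scale there is $8^i$. We cut the levels above $p_0$ into the windows $(p_0+64^{i-1},p_0+64^i]$ and show that each window containing enough forced levels lowers, by a fixed factor, the chance of ending near a given value.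

\begin{definition}
Let $f\in(0,1)$ and $i\ge1$. Let $m\le M$ with $m-64^i\ge n_0$, and $p=m-64^i+64^{i-1}$. A node $I$ of level $m$ is \emph{$(f,i)$-active} if there are at least $f64^i$ levels $j\in(p,m]$ such that all nodes of level $j$ contained in $I$ are forced.
\end{definition}

Put $c_1=\min(1,\sigma/(16r))$, $\alpha=c_1\sqrt f\le1$ and $\eta(f)=\min(\eta_*,\alpha/800)$. Let $i(f)$ be such that $64^{i-1}\ge m_*$, $f64^i\ge2r$ and $4\alpha8^i\ge(r+1)C_1$ for all $i\ge i(f)$.

\begin{lemma}\label{lem:spread}
Let $n_0\ge m_*$, $\eta\le\eta(f)$, $i\ge i(f)$, and let $I$ be an $(f,i)$-active node of level $m$. Then $\mathbb E[\,|X_p-\xi|\mid I\,]\ge\alpha8^i$ for every $\xi\in\mathbb R$.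
\end{lemma}

The forced levels supply quadratic variation of order $f64^i$. To turn this into a lower bound on a first moment we apply a convex function that is quadratic near $\xi$, where it sees the variation, and linear far away, where only $\mathbb E|X_p-\xi|$ and $\mathbb E\sum|b_j|$ enter.

\begin{proof}
All expectations are conditional on $I$. Put $Z_j=X_j-\xi$ and $R=\alpha8^i$, and suppose $\mathbb E|Z_p|<R$. Since $200\eta8^i\le R$, Lemma~\ref{lem:mom} gives $\mathbb E\sum_{j=p+1}^m|b_j|\le R$ and $|Z_j|\le\mathbb E[|Z_p|\mid I_j]+R$ for $p\le j\le m$. So $\mathbb E|Z_j|\le2R$ and $\mathbb P(|Z_j|>4R)\le\frac12$.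

Let $a=8R$, $\varphi(z)=z^2$ for $|z|\le a$ and $\varphi(z)=2a|z|-a^2$ otherwise. This function is convex and $C^1$, with $|\varphi'|\le2a$ and $0\le\varphi(z)\le2a|z|$. For $|\delta|\le C_1$,
\[
\varphi(z+\delta)\ge\varphi(z)+\varphi'(z)\delta+\delta^2\mathbf 1_{|z|\le a-C_1}:
\]
this is an equality if $|z|\le a-C_1$ and convexity otherwise. Take $z=Z_j$, $\delta=X_{j-1}-X_j$, sum over $p<j\le m$ and take expectations; the middle terms have expectation $\mathbb E\varphi'(Z_j)b_j$. With $\Sigma=\mathbb E\sum_{j=p+1}^m\mathbf 1_{|Z_j|\le a-C_1}(X_{j-1}-X_j)^2$ we obtain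
\[
\Sigma\le\mathbb E\varphi(Z_p)+2a\,\mathbb E\sum|b_j|\le2aR+2aR=32c_1^2f64^i\le\frac{\sigma^2}{8r^2}f64^i .
\]
Now bound $\Sigma$ from below. Among the levels in the definition of activity, at least $f64^i-r\ge\frac12f64^i$ satisfy $j-r\ge p$, and all satisfy $j>p\ge n_0+64^{i-1}\ge n_0+m_*$. Fix such a $j$. If $|Z_j|\le4R$, then $|Z_{j'}|\le4R+rC_1\le a-C_1$ for $j-r\le j'\le j$. By Cauchy--Schwarz and Lemma~\ref{lem:forced}, which applies since $I_j$ is forced,
\[
\mathbb E\sum_{j'=j-r+1}^j\mathbf 1_{|Z_{j'}|\le a-C_1}(X_{j'-1}-X_{j'})^2\ge\frac1r\,\mathbb E\bigl[\mathbf 1_{|Z_j|\le4R}(X_{j-r}-X_j)^2\bigr]\ge\frac{\sigma^2}{2r}.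
\]
Summing over these $j$ counts each $j'\in(p,m]$ at most $r$ times, so $\Sigma\ge\frac{\sigma^2}{4r^2}f64^i$, a contradiction.
\end{proof}

To iterate over windows we need a function $G$ such that $G((X-\xi)/8^i)$ contracts in mean across a window. It should be linear near $0$, since Lemma~\ref{lem:spread} controls a first moment, and summable at infinity, since the targets form a lattice. The linear part must reach far enough that the tail, controlled by the fourth moment, is small compared with $\alpha$. Let
\[
A=\Bigl(\frac{96(C_2+1)}\alpha\Bigr)^{1/3},\qquad\beta=\frac1{16A},\qquad\lambda=\alpha\beta=c_2f^{2/3},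
\]
where $c_2=c_1^{4/3}/(16(96(C_2+1))^{1/3})$ is absolute, and
\[
G(\zeta)=1-\beta|\zeta|\quad(\beta|\zeta|\le\tfrac12),\qquad G(\zeta)=\frac1{8\beta^2\zeta^2}\quad(\beta|\zeta|\ge\tfrac12).
\]
$G$ is continuous, even, decreasing in $|\zeta|$, and at most $1$. From $A^3\ge96(C_2+1)$ and $C_2\ge10^4$ we get
\begin{equation}\label{eq:A}
A\ge90,\qquad16C_2/A^3\le\tfrac14,\qquad256C_2/A^4\le\tfrac1{20},\qquad\lambda\le\beta\le\tfrac1{32}.
\end{equation}

\begin{lemma}\label{lem:pot}
Under the hypotheses of Lemma~\ref{lem:spread}, for every $\xi\in\mathbb R$,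
\[
\mathbb E\bigl[G\bigl((X_p-\xi)/8^{i-1}\bigr)\mid I\bigr]\le(1-\lambda)\,G\bigl((X_m-\xi)/8^i\bigr).
\]
\end{lemma}

\begin{proof}
Put $\zeta=(X_m-\xi)/8^i$, a constant given $I$, and $Y=(X_p-\xi)/8^i$. We must bound $\mathbb EG(8Y)$. Lemmas~\ref{lem:mom} and~\ref{lem:spread} give $\mathbb E|Y-\zeta|^4\le C_2$, $|\mathbb EY-\zeta|\le200\eta\le\alpha/4$ and $\mathbb E|Y|\ge\alpha$. Since $8\beta A=\frac12$, we have $G(8Y)\le1-8\beta\min(|Y|,A)$, and $\min(|Y|,A)\ge|Y|-|Y|\mathbf 1_{|Y|>A}$. For $\beta|\zeta|\le\frac12$ it suffices to prove the bound $1-\lambda-\beta|\zeta|$, which is at most $(1-\lambda)G(\zeta)$.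

\emph{Case 1: $|\zeta|\le1$.} Averaging $\mathbb E|Y|\ge\alpha$ and $\mathbb E|Y|\ge|\zeta|-\alpha/4$ gives $\mathbb E|Y|\ge\frac13(\alpha+|\zeta|)$. Also $\mathbb E|Y|\mathbf 1_{|Y|>A}\le\mathbb EY^4/A^3\le8(C_2+1)/A^3=\alpha/12$. So $\mathbb E\min(|Y|,A)\ge\frac14(\alpha+|\zeta|)$ and $\mathbb EG(8Y)\le1-2\lambda-2\beta|\zeta|$.

\emph{Case 2: $1<|\zeta|\le A/2$.} If $|Y|>A$ then $|Y-\zeta|\ge|Y|/2>A/2$, so $\mathbb E|Y|\mathbf 1_{|Y|>A}\le2C_2/(A/2)^3\le\frac14$. Also $\mathbb E|Y|\ge|\zeta|-\frac14$. So $\mathbb E\min(|Y|,A)\ge|\zeta|-\frac12\ge|\zeta|/2$ and $\mathbb EG(8Y)\le1-4\beta|\zeta|\le1-\lambda-\beta|\zeta|$, because $3\beta|\zeta|\ge\beta\ge\lambda$.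

\emph{Case 3: $|\zeta|>A/2$.} Here the gain comes from the change of scale alone. Since $\mathbb P(|Y|<|\zeta|/2)\le16C_2\zeta^{-4}$, we have $\mathbb EG(8Y)\le G(4\zeta)+16C_2\zeta^{-4}$, and $16C_2\zeta^{-4}\le256C_2/A^4\le\frac1{20}$. Let $s=\beta|\zeta|>\frac1{32}$. If $s\le\frac18$, the bound is $1-4s+\frac1{20}\le1-\lambda-s$, since $3s\ge\frac3{32}\ge\frac1{32}+\frac1{20}$. If $\frac18<s\le\frac12$, then $G(\zeta)=1-s\ge\frac12$, and $G(4\zeta)=\frac1{128s^2}\le\frac47(1-s)$ because $s^2(1-s)$ increases on $[0,\frac23]$ and equals $\frac7{512}$ at $s=\frac18$; the bound is $(\frac47+\frac1{10})G(\zeta)$. If $s>\frac12$, then $|\zeta|>8A$, $G(4\zeta)=G(\zeta)/16$, and $16C_2\zeta^{-4}=128C_2\beta^2\zeta^{-2}G(\zeta)\le\frac{C_2}{128A^4}G(\zeta)\le\frac14G(\zeta)$. In the last two subcases the factor is below $\frac{31}{32}\le1-\lambda$.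
\end{proof}

\begin{remark}\label{rem:exponent}
The exponent in $\lambda=c_2f^{2/3}$ matters: the next section needs $\lambda$ to beat $f\log(1/f)$. With a second moment in place of the fourth, the truncation in Case 1 would require $A$ of order $f^{-1/2}$ and give $\lambda$ of order $f$ only.
\end{remark}

\section{The chain of scales}\label{sec:scales}

\subsection{Parameters}

Fix $f\le\frac12$ with
\begin{equation}\label{eq:f}
f\log(3e/f)\le\lambda/4=c_2f^{2/3}/4,
\end{equation}
which is possible since $f^{1/3}\log(3e/f)\to0$ as $f\to0$. Now $\alpha,A,\beta,\lambda$ and $\eta:=\eta(f)$ are fixed. ``For $n_0$ large'' means for $n_0$ above a constant depending only on $f$; finitely many such conditions will be imposed, among them $n_0\ge m_*$. Put $l_0=n_0$ and, for $k\ge1$,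
\[
i_k^+=\min\{i:8^i\ge H_{l_{k-1}}\},\qquad l_k=l_{k-1}+64^{i_k^+},\qquad i_k^-=\min\{i\ge1:64^{i-1}\ge2l_{k-1}\}.
\]
The levels between $l_k$ and $l_{k-1}$ form \emph{scale} $k$. It is long enough for the walk to spread over any modulus $2H_q$ with $q\le l_{k-1}$. The lower cutoff $i_k^-$ discards the levels below $3l_{k-1}$, for a reason that appears in Lemma~\ref{lem:robust}. As $l_k\ge n_0+k$, a condition asking $l_k$ to be large holds for all $k$ once $n_0$ is large. From $8^{i_k^+}<8H_{l_{k-1}}$ we get $64^{i_k^+}<144\cdot9^{l_{k-1}}$. Also $i_k^-\ge2$ and $64^{i_k^--2}<2l_{k-1}\le64^{i_k^--1}$. Hence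
\begin{equation}\label{eq:sizes}
l_k\le145\cdot9^{l_{k-1}},\quad64^{i_k^-}\ge128\,l_{k-1},\quad8^{i_k^-}\le91\sqrt{l_{k-1}},\quad8^{i_k^-}\le1100\cdot3^{l_{k-2}}\ (k\ge2),
\end{equation}
and $i(f)\le i_k^-\le i_k^+$ for $n_0$ large. When $k$ is fixed we write $L_i=l_{k-1}+64^i$.

\begin{definition}
For $i_k^-\le i\le i_k^+$ let $\mathcal B_{k,i}$ be the set of $\xi\in\mathbb R$ with
\[
\#\{j\in(L_{i-1},L_i]:\operatorname{dist}(\xi/H_{j-2},\mathbb Z)\ge\tfrac19\}<f64^i .
\]
A node $I$ of level $l_k$ is \emph{$k$-good} if $D(I)\notin\mathcal B_{k,i}$ for all $i_k^-\le i\le i_k^+$.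
\end{definition}

Goodness depends on the single number $D(I)$, while activity concerns all descendants of $I$. Along scale $k$ the value of $D$ moves by $O(l_k)=O(9^{l_{k-1}})$, which is negligible against $H_{j-2}$ once $j>3l_{k-1}$.

\begin{lemma}\label{lem:robust}
Let $n_0$ be large, $I$ a $k$-good node and $i_k^-\le i\le i_k^+$. Then every node of level $L_i$ contained in $I$ is $(f,i)$-active.
\end{lemma}

\begin{proof}
Let $j\in(L_{i-1},L_i]$, so $3l_{k-1}<j\le l_k$, and let $I'\subset I$ have level $j$. By \eqref{eq:key} for $I$ and $I'$, $D(I')\equiv D(I)+\frac12(U(I')-U(I))$ modulo $H_j$, hence modulo $H_{j-2}$. By Lemma~\ref{lem:incr} and \eqref{eq:sizes}, $\frac12|U(I')-U(I)|\le66\,l_k+64\le10^4\cdot9^{l_{k-1}}$, while $H_{j-2}\ge\frac12\,27^{l_{k-1}}$. For $n_0$ large the ratio is at most $\frac1{18}$. So if $\operatorname{dist}(D(I)/H_{j-2},\mathbb Z)\ge\frac19$, every such $I'$ is forced; and there are at least $f64^i$ such levels $j$ since $D(I)\notin\mathcal B_{k,i}$.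
\end{proof}

\subsection{The bad sets are few short intervals}

A number is in $\mathcal B_{k,i}$ only if its ternary digits, over the window, consist mostly of long runs of $0$ or of $2$. There are few such words.

\begin{lemma}\label{lem:count}
For $i_k^-\le i\le i_k^+$ let $n=64^i-64^{i-1}$, $q=L_i-2$ and $q'=L_{i-1}-3=q-n-1$. Then $\mathcal B_{k,i}$ is contained in a union of at most $3(3e/f)^{f64^i}$ sets $J+H_q\mathbb Z$, with $J$ a half-open interval of length $H_{q'}$.
\end{lemma}

\begin{proof}
Let $0.e_1e_2\dots$ be the ternary expansion, not ending in $222\dots$, of the fractional part of $\xi/H_q$. The levels $j=L_i-m$, $0\le m<n$, exhaust $(L_{i-1},L_i]$, and $\xi/H_{j-2}=3^m\xi/H_q\equiv0.e_{m+1}e_{m+2}\dots$ modulo $1$. Call $m$ \emph{exceptional} if $e_{m+1}e_{m+2}\notin\{00,22\}$; then this number lies in $[\frac19,\frac89)$, at distance at least $\frac19$ from $\mathbb Z$. If $\xi\in\mathcal B_{k,i}$, fewer than $F=f64^i$ indices $m<n$ are exceptional. The word $e_1\dots e_{n+1}$ is determined by $e_1$, the exceptional set and the digits $e_{m+2}$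 at exceptional $m$, since $e_{m+2}=e_{m+1}$ at the others. As $f\le\frac12$ we have $F\le n\le64^i$, so
\[
\sum_{s\le F}\binom ns\le\sum_{s=0}^n\binom ns\Bigl(\frac Fn\Bigr)^{s-F}=\Bigl(\frac nF\Bigr)^F\Bigl(1+\frac Fn\Bigr)^n\le\Bigl(\frac{en}F\Bigr)^F\le\Bigl(\frac ef\Bigr)^F,
\]
and there are at most $3\cdot3^F(e/f)^F$ words. Each confines $\xi$ modulo $H_q$ to a half-open interval of length $3^{-n-1}H_q=H_{q'}$.
\end{proof}

\subsection{The walk avoids lattices}

\begin{lemma}\label{lem:lattice}
There is $C_3$ depending only on $f$ such that, for $n_0$ large, a $k$-good node $I$, integers $i_k^-\le g_0\le g_1\le i_k^+$, and reals $S\ge8^{g_1}$ and $\xi$,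
\[
\mathbb P\bigl(\operatorname{dist}(X_{l_{k-1}},\xi+2S\mathbb Z)\le8^{g_0}\mid I\bigr)\le C_3(1-\lambda)^{g_1-g_0}.
\]
\end{lemma}

\begin{proof}
Let $\xi_a=\xi+2Sa$ for $a\in\mathbb Z$ and $\Gamma_i(\cdot)=\sum_aG((\cdot-\xi_a)/8^i)$. For $g_0<i\le g_1$ the nodes of level $L_i$ in $I$ are $(f,i)$-active, with $p=L_{i-1}$; summing Lemma~\ref{lem:pot} over the targets $\xi_a$ gives $\mathbb E[\Gamma_{i-1}(X_{L_{i-1}})\mid I_{L_i}]\le(1-\lambda)\Gamma_i(X_{L_i})$. In $\Gamma_{g_1}$ the arguments of $G$ are at least $2$ apart, so $\Gamma_{g_1}\le C':=2\sum_{a\ge0}G(2a)<\infty$. Hence $\mathbb E[\Gamma_{g_0}(X_{L_{g_0}})\mid I]\le C'(1-\lambda)^{g_1-g_0}$.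

It remains to descend from $L_{g_0}$ to $l_{k-1}$. Let $\zeta=(X_{L_{g_0}}-\xi_a)/8^{g_0}$ and $C''=2(C_2+1)$. We claim $\mathbb P(|X_{l_{k-1}}-\xi_a|\le8^{g_0}\mid I_{L_{g_0}})\le C''G(\zeta)$. If $|\zeta|\le2$, then $G(\zeta)\ge1-2\beta\ge\frac78$ and $C''G(\zeta)\ge1$. If $|\zeta|>2$, the event forces $|X_{l_{k-1}}-X_{L_{g_0}}|\ge\frac12|\zeta|8^{g_0}$, which has probability at most $16C_2\zeta^{-4}$ by Lemma~\ref{lem:mom} over $64^{g_0}$ levels. For $2<|\zeta|\le\frac1{2\beta}$ this is at most $C_2\le2C_2G(\zeta)$; for $|\zeta|>\frac1{2\beta}$ it equals $128C_2\beta^2\zeta^{-2}G(\zeta)\le512\beta^4C_2G(\zeta)\le C_2G(\zeta)$. Sum over $a$, take expectations, and put $C_3=C'C''$.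
\end{proof}

\subsection{Goodness propagates and matches are rare}

Call a node of level $n_0$ \emph{successful} if it contains an integer $t$ such that $t'=\theta(t)$ is an integer, $\operatorname{off}_{n_0}(P_x+t)=\operatorname{off}_{n_0}(P_{x'}+t')$ and $\operatorname{off}_{n_0}(P_y+t)=\operatorname{off}_{n_0}(P_{y'}+t')$.

\begin{proposition}\label{prop:rare}
Let $n_0$ be large, $K\ge1$ and $M=l_K$. In every configuration with parameters $(n_0,M,\eta)$ in which $I^{\mathrm{top}}$ is $K$-good, $\mathbb P(I_{n_0}\text{ is successful})\le\frac14$.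
\end{proposition}

Losing goodness at the bottom of scale $k$ means landing in one of the classes of Lemma~\ref{lem:count}. There are about $e^{f\log(3e/f)64^i}$ of them. Each has relative size $3^{-n-1}$, which spans about $n\log_83\ge64^i/2$ windows of scale $k$, and each window yields a factor $1-\lambda$. Condition \eqref{eq:f} makes the product small.

\begin{proof}
(a) \emph{Propagation.} Let $2\le k\le K$ and condition on a $k$-good node $I_{l_k}=I$. Suppose $I_{l_{k-1}}$ is not $(k-1)$-good. Then $D(I_{l_{k-1}})\in J+H_q\mathbb Z$ for some $i\in[i_{k-1}^-,i_{k-1}^+]$ and one of the sets of Lemma~\ref{lem:count} for $\mathcal B_{k-1,i}$, where $q=l_{k-2}+64^i-2\le l_{k-1}$ and $q'=l_{k-2}+64^{i-1}-3$. By \eqref{eq:key}, $U(I_{l_{k-1}})\in-2\Delta+2J+2H_q\mathbb Z$. So by Lemma~\ref{lem:incr}, $X_{l_{k-1}}$ is within $H_{q'}+64$ of $\xi+2H_q\mathbb Z$, where $\xi$ is the midpoint of $-2\Delta+2J$. Apply Lemma~\ref{lem:lattice} with $S=H_q$, $g_1=\max\{g:8^g\le H_q\}$ and $g_0=\min\{g:8^g\ge H_{q'}+64\}$. We check its hypotheses. First, $g_1\le i_k^+$ because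 $H_q\le H_{l_{k-1}}\le8^{i_k^+}$. Next, $64^{i-1}\ge2l_{k-2}$ gives $H_{q'}\ge\frac1{18}27^{l_{k-2}}\ge\max(64,1100\cdot3^{l_{k-2}})$ for $n_0$ large, so $g_0\ge i_k^-$ by \eqref{eq:sizes}. Finally $8^{g_1}>H_q/8$ and $8^{g_0}<16H_{q'}$, so with $n=\frac{63}{64}64^i$ and $\frac{63}{64}\log_83>\frac12$,
\[
g_1-g_0\ge\log_8(3^{n+1}/2)-2\ge n\log_83-2\ge\tfrac12\,64^i-2\ge0 .
\]
Sum over $J$ and $i$. By Lemma~\ref{lem:count}, \eqref{eq:f} and $1-\lambda\le e^{-\lambda}$, the conditional probability that $I_{l_{k-1}}$ is not $(k-1)$-good is at most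
\[
\sum_{i\ge i_{k-1}^-}3\,e^{\lambda64^i/4}\,C_3(1-\lambda)^{-2}e^{-\lambda64^i/2}\le C_4\,e^{-\lambda l_{k-2}/4},\qquad C_4=\frac{3C_3(1-\lambda)^{-2}}{1-e^{-\lambda/4}},
\]
where we used $64^i\ge64^{i_{k-1}^-}+(i-i_{k-1}^-)$ and $64^{i_{k-1}^-}\ge l_{k-2}$. Since $l_{k-2}\ge n_0+k-2$, the sum over $k\ge2$ is at most $C_4e^{-\lambda n_0/4}/(1-e^{-\lambda/4})\le\frac18$ for $n_0$ large, uniformly in $K$. As $I_{l_K}=I^{\mathrm{top}}$ is $K$-good, considering the first scale at which goodness fails shows that $I_{l_1}$ is $1$-good with probability at least $\frac78$.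

(b) \emph{The last scale.} Condition on a $1$-good node $I_{l_1}$. If $I_{n_0}$ is successful via $t$, then $D_{n_0}(t,t')=0$, so $U_{n_0}(t,t')\in-2\Delta+2H_{n_0}\mathbb Z$ by \eqref{eq:key}, and by Lemma~\ref{lem:incr} $X_{n_0}$ is within $64\le8^{i_1^-}$ of this lattice. Apply Lemma~\ref{lem:lattice} with $k=1$, $S=H_{n_0}$, $g_0=i_1^-$ and $g_1=\max\{g:8^g\le H_{n_0}\}\le i_1^+$. By \eqref{eq:sizes}, $g_1-g_0\ge\log_8H_{n_0}-1-\log_8(91\sqrt{n_0})$, which tends to infinity with $n_0$, so the probability is at most $\frac18$ for $n_0$ large. Adding the $\frac18$ from (a) gives the claim.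
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $n_0$ large, so that also $5\cdot3^{-n_0}\le\frac1{20}$ and \eqref{eq:E3} below holds. Let $\mathcal Q=\mathcal P_{n_0}\times\mathcal P_{n_0}$. Fix $\varepsilon\in(0,\frac18)$ with $8\varepsilon\le\eta$ and $4\varepsilon+40\varepsilon/\eta\le\frac1{20}$.

\begin{proposition}\label{prop:claim}
For all large $K$, with $M=l_K$ and $N=4h_M$, the pairs $(z,z')$ with $\bar f_N(z,z')\ge\varepsilon$ have probability at least $\frac12$.
\end{proposition}

This implies the theorem: $\mathbb E\bar f_{N'}\ge\varepsilon/2$ for $N'=4h_{l_K}\to\infty$, so \eqref{eq:sub} gives $\mathbb E\bar f_N\ge\delta:=\varepsilon/2$ for all $N$, and $T\times T$ is not standard by Theorem~\ref{thm:crit}. We prove the proposition in three steps. In this section probabilities refer to independent $z=(x,y)$, $z'=(x',y')$, except in the last line of the proof.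

\subsection{Typical pairs have good top nodes}

Consider three events.
\begin{itemize}
\item $E_1$: all four points lie in $\tau_{M^*}$, at heights $P_w$ with $P_w+N<h_{M^*}$. Since $\mu(\tau_{M^*})\to1$ and $N/h_{M^*}\to0$, we can fix $M^*>M$ with $\mathbb P(E_1)\ge\frac78$.
\item $E_2$: all four points lie in $\tau_M$; $\mathbb P(E_2)\ge1-4\cdot3^{-M-1}$. On $E_2$ let $D_0$ be the sum of their heights in $\tau_M$ with the signs $(-1)^w$.
\item $E_3\subset E_2$: $D_0+\kappa/2\in\mathcal B_{K,i}$ for some integer $|\kappa|\le16$ and some $i_K^-\le i\le i_K^+$.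
\end{itemize}
Given $E_2$, the four heights in $\tau_M$ are independent and uniform on $\{0,\dots,h_M-1\}$; this is the one place where the independence of the points enters in an essential way (for $z'=z$ one has $D_0=0\in\mathcal B_{K,i}$). Fix $\kappa$, $i$, a set $J+H_q\mathbb Z$ from Lemma~\ref{lem:count} for $\mathcal B_{K,i}$, so $q\le M-2$, and the heights of $y,x',y'$. Then $D_0+\kappa/2$ is uniform on $h_M$ points spaced by $1$. They meet at most $h_M/H_q+2$ translates of $J$, each containing at most $H_{q'}+1\le2H_{q'}$ of them. Since $H_q\le h_M$, the probability is at most $(3/H_q)\cdot2H_{q'}=6\cdot3^{-n-1}$ with $n=\frac{63}{64}64^i$. By \eqref{eq:f}, $f\log(3e/f)\le\frac14$, and $\frac{63}{64}\log3-\frac14>0.8$, so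
\begin{equation}\label{eq:E3}
\mathbb P(E_3\mid E_2)\le33\sum_{i\ge i_K^-}3\,e^{64^i/4}\cdot6\cdot3^{-\frac{63}{64}64^i}\le594\sum_{i\ge i_K^-}e^{-0.8\cdot64^i}\le\tfrac18
\end{equation}
for $n_0$ large, as $64^{i_K^-}\ge128n_0$. Hence $E=(E_1\cap E_2)\setminus E_3$ has probability at least $1-\frac18-4\cdot3^{-M-1}-\frac18\ge\frac12$.

On $E$, \emph{every} configuration with parameters $(n_0,M,\eta)$ built from these $P_w$ and $N$ has a $K$-good top node, whatever $I^{\mathrm{top}}$ and $\theta$ are. Indeed, the heights in $\tau_M$ are the numbers $\operatorname{off}_M(P_w)$, so $D_0=D_M(0,0)$. If $s\in[0,N]$ and the $M$-cells of $P_w$ and $P_w+s$ have indices differing by $d\ge1$, then $(d-1)h_M<s\le4h_M$, so $d\le4$ and $|u_M(P_w+s)-u_M(P_w)|\le4$. By \eqref{eq:key}, for all $s,s'\in[0,N]$, $D_M(s,s')\equiv D_0+\kappa/2$ modulo $H_M$ with an integer $|\kappa|\le16$. The sets $\mathcal B_{K,i}$ are $H_M$-periodic, since $H_M$ is a multiple of every $H_{j-2}$ in their definition. So $D(I^{\mathrm{top}})\notin\mathcal B_{K,i}$ for all $i$. The point is that over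 a time of only four $M$-cells the matching cannot move $D_M$.

\subsection{From a matching to a configuration}

Let $(z,z')\in E$ and suppose $\bar f_N(z,z')<\varepsilon$. Take a matching $(t_k,t_k')_{k\le m}$ with $m>(1-\varepsilon)N$, and let $\theta_0:[t_1,t_m]\to[t_1',t_m']$ be the piecewise linear map with $\theta_0(t_k)=t_k'$. For an interval $I\subset[t_1,t_m]$ let $\Lambda(I)=\int_I|\theta_0'-1|$, so that $\rho_0(I):=|\theta_0(I)|/|I|$ satisfies $|\rho_0(I)-1|\le\Lambda(I)/|I|$. The gaps $t_{k+1}-t_k-1$ are nonnegative and sum to at most $N-m<\varepsilon N$, and the same holds for the $t_k'$. Hence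
\[
\Lambda([t_1,t_m])=\sum_k\bigl|(t'_{k+1}-t'_k-1)-(t_{k+1}-t_k-1)\bigr|\le2\varepsilon N=8\varepsilon h_M .
\]
Since $t_1\le N-m$ and $t_m\ge m-1$, we have $t_m-t_1\ge(1-2\varepsilon)N-1\ge3h_M-1\ge2(h_M+1)$. The $M$-cell following the one that contains $P_x+t_1$ therefore lies in $P_x+[t_1,t_m]$; call it $P_x+I^{\mathrm{top}}$. Then $|\rho_0(I^{\mathrm{top}})-1|\le8\varepsilon\le\eta$.

The map $\theta_0$ may violate \eqref{eq:ratio} at smaller nodes. We stop just before this happens. Call a node of level above $n_0$ \emph{broken} if $\rho_0$ lies in $[1-\eta,1+\eta]$ for it and all its ancestors, but not for some child $I'$. A broken node $I$ has $\Lambda(I)\ge\Lambda(I')>\eta|I'|\ge\eta|I|/5$. The maximal broken nodes are disjoint, so their total length is at most $5\cdot8\varepsilon h_M/\eta=40\varepsilon h_M/\eta$. Let $\theta$ be affine on each maximal broken node, with the same endpoint values as $\theta_0$, and $\theta=\theta_0$ elsewhere on $I^{\mathrm{top}}$.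

Then \eqref{eq:ratio} holds. A node contained in a maximal broken node $I$ has $\rho=\rho_0(I)$, which is in range. Any other node contains or is disjoint from each maximal broken node, so for it $\rho=\rho_0$. For these nodes we argue by induction from the top: the ancestors of such a node are of the same kind, so their ratios $\rho_0$ are in range, and if its own ratio were not, its parent would be broken and it would lie in a maximal broken node. We have a configuration with parameters $(n_0,M,\eta)$, and its top node is $K$-good.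

\subsection{Counting successes}

All nodes are half-open intervals with integer endpoints, so the length of a node is the number of integers in it. Discard the integers $t\in I^{\mathrm{top}}$ that are
\begin{itemize}
\item unmatched: at most $\varepsilon N=4\varepsilon h_M$;
\item in a maximal broken node: at most $40\varepsilon h_M/\eta$;
\item such that $T^tx\notin\tau_{n_0}$ or $T^ty\notin\tau_{n_0}$. An $M$-cell contains at most $h_M+1-3^{M-n_0}h_{n_0}=\frac12(3^{M-n_0}+1)\le3^{-n_0}h_M+1$ integer heights outside the copies of $\tau_{n_0}$. The window $P_x+I^{\mathrm{top}}$ is one $M$-cell and $P_y+I^{\mathrm{top}}$ meets at most three, so there are at most $4(3^{-n_0}h_M+1)\le5\cdot3^{-n_0}h_M$ such $t$ when $K$ is large.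
\end{itemize}
By the choice of $\varepsilon$ and $n_0$, at most $\frac1{10}h_M$ integers are discarded. If $t$ is not discarded, $\theta(t)=\theta_0(t)=t'$ is its matched partner. Equality of the $\mathcal Q$-letters says that $T^tx$ and $T^{t'}x'$ lie in the same level of $\tau_{n_0}$, and so do $T^ty$ and $T^{t'}y'$. These points are at heights $P_w+t$ or $P_w+t'$ in $\tau_{M^*}$, so their level numbers are the offsets $\operatorname{off}_{n_0}$, and the node of level $n_0$ containing $t$ is successful. Thus the unsuccessful nodes contain only discarded integers and have total length at most $\frac1{10}h_M\le\frac1{10}|I^{\mathrm{top}}|$. For the uniform time on $I^{\mathrm{top}}$ this gives $\mathbb P(I_{n_0}\text{ is successful})\ge\frac9{10}$, contradicting Proposition~\ref{prop:rare}. Hence $\bar f_N\ge\varepsilon$ on $E$, which proves Proposition~\ref{prop:claim} and Theorem~\ref{thm:main}. \hfill$\square$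

\section{Extensions, powers and joinings}\label{sec:cons}

We use the following textbook facts: if $T$ is weakly mixing, then so are $T^{\times d}$ and its nonzero powers, and in particular they are ergodic; the entropy of $S^a$ is $|a|$ times that of $S$; and the entropy of a joining is at most the sum of the entropies of its coordinates. Because Theorem~\ref{thm:main} bounds $\mathbb E\bar f_N$ from below for one partition and all $N$, it transfers directly.

\begin{proof}[Proof of Theorem~\ref{thm:cons}]
Let $S=T\times T$ and let $\mathcal Q,\delta$ be as in Theorem~\ref{thm:main}.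

(i) Let $\phi$ be a factor map from $R$ to $S$. The $\phi^{-1}\mathcal Q$-name of a point under $R$ is the $\mathcal Q$-name of its image under $S$, so $\mathbb E\bar f_N\ge\delta$ for $(R,\phi^{-1}\mathcal Q)$ and all $N$. By Theorem~\ref{thm:crit}, $R$ is not standard. For $d\ge2$, $T^{\times d}$ is ergodic, has zero entropy, and projects onto $S$.

(ii) $S^a$ is ergodic with zero entropy. For $a>0$ let $\mathcal Q_a=\bigvee_{i=0}^{a-1}S^{-i}\mathcal Q$, whose atoms are the $\mathcal Q$-$a$-names for $S$. A matched pair $(t,t')$ of the $(S^a,\mathcal Q_a)$-names of length $N$ yields the $a$ matched pairs $(at+i,at'+i)$, $0\le i<a$, of the $(S,\mathcal Q)$-names of length $aN$, so the matched proportion is the same. Hence $\mathbb E\bar f_N$ for $(S^a,\mathcal Q_a)$ is at least $\mathbb E\bar f_{aN}$ for $(S,\mathcal Q)$, which is at least $\delta$, and $S^a$ is not standard. The $(S^{-1},\mathcal Q)$-name of $z$ of length $N$ is the reversed $(S,\mathcal Q)$-name of $S^{-(N-1)}z$, and reversing both words preserves $\bar f_N$. So $\mathbb E\bar f_N$ is the same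 for $(S^{-1},\mathcal Q)$ and $(S,\mathcal Q)$, and the argument with $S^{-1}$ in place of $S$ covers $a<0$.

(iii) An off-diagonal joining is isomorphic to $T$ through the map that defines it, and $T$ is standard. Conversely, del Junco, Rahe and Swanson \cite{JRS} proved that every ergodic $d$-fold self-joining of $T$ is a product of off-diagonals: $\{1,\dots,d\}$ splits into classes, the coordinates in one class are related by powers of $T$, and distinct classes are independent. If there is one class, the joining is off-diagonal. If there are at least two, projecting to one coordinate from each of two classes exhibits $T\times T$ as a factor. The joining has zero entropy, so by (i) it is not standard.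
\end{proof}

\begin{thebibliography}{9}

\bibitem{Chacon} Chacon, 1969.

\bibitem{JRS} del Junco, Rahe and Swanson, \emph{Chacon's automorphism has minimal self-joinings}, J. Analyse Math. 37 (1980).

\bibitem{Feldman} Feldman, 1976.

\bibitem{Handbook} \emph{Handbook of Dynamical Systems}, Volume 1B,
\texttt{http://ndl.ethernet.edu.et/bitstream/123456789/11868/1/2.pdf.pdf}

\bibitem{Katok} Katok, 1977.

\bibitem{ORW} Ornstein, Rudolph and Weiss, Mem. AMS 262, 1982.

\end{thebibliography}
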